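\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\numberwithin{equation}{section}


\title{Infinite Blaschke products with $\limsup n|a_n|<2/e$}

\begin{abstract}
It was conjectured that every Blaschke product $B(z)=\sum a_nz^n$ with infinitely many zeros satisfies $\limsup_{n\to\infty} n|a_n|\ge 2/e=0.7357\ldots$ We show that this is false: for the zeros $\exp(-(1+\frac{12}5i)\,25^{-k})$, $k\ge1$, the upper limit is less than $0.6973$. The proof rests on an exact formula for the upper limit when the zeros are $\exp(-\lambda q^k)$, $k\ge1$, with $0<q<1$ and $\operatorname{Re}\lambda=1$. The formula also shows that every number in $[0.7,\infty)$ occurs as an upper limit. On the other hand, the value is exactly $2/e$ whenever $1-|z_k|$ decreases strictly and $(1-|z_{k+1}|)/(1-|z_k|)\to0$, with no $z_k$ equal to $0$.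
\end{abstract}

\section{Introduction}

Let $U$ be the open unit disc. If $\{z_k\}\subset U$ is a finite or infinite sequence with $\sum(1-|z_k|)<\infty$, the Blaschke product
\[
B(z)=\prod_k b_k(z),\qquad b_k(z)=\frac{|z_k|}{z_k}\,\frac{z_k-z}{1-\bar z_kz},
\]
converges uniformly on compact subsets of $U$ (a factor with $z_k=0$ is read as $z$). Let $\mathcal B_\infty$ be the set of Blaschke products with infinitely many zeros, and for $B(z)=\sum_{n\ge0}a_nz^n$ put
\[
\Lambda(B)=\limsup_{n\to\infty}n|a_n| .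
\]
A finite Blaschke product is rational with all its poles outside the closed disc, so its coefficients decay geometrically and $\Lambda(B)=0$. Infinitely many zeros prevent this: Newman and Shapiro showed that $\Lambda(B)\ge1/\pi$ for $B\in\mathcal B_\infty$, and the bound has been improved to $\Lambda(B)\ge 0.37749$. In the other direction, for every $\epsilon>0$ there is a $B\in\mathcal B_\infty$ with $\Lambda(B)\le 2/e+\epsilon$. The conjecture posed in \cite{MBB} is that
\[
\Lambda(B)\ge 2/e\qquad\text{for all }B\in\mathcal B_\infty .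
\]

\paragraph{Where $2/e$ comes from.} Take a single zero $z_1=e^{-\delta}$. Expanding $(z_1-z)/(1-z_1z)$ gives $a_n=-(1-z_1^2)z_1^{n-1}=-2\sinh\delta\,e^{-n\delta}$ for $n\ge1$. Throughout, let
\[
g(x)=xe^{-x}\qquad(x>0),
\]
which increases on $(0,1]$, decreases on $[1,\infty)$ and satisfies $g(x)\le x$ and $g(x)\le 1/x$. For small $\delta$ we have $n|a_n|\approx2g(n\delta)$. Thus a zero at distance $\delta$ from the circle produces a hump of height $2/e$ near $n=1/\delta$. If the distances decrease very fast, the humps do not overlap and one expects $\Lambda(B)=2/e$. This is correct.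

\begin{theorem}\label{thm:sparse}
Suppose $z_k\ne0$ for all $k\ge1$, $\delta_k=1-|z_k|$ is strictly decreasing, and $\delta_{k+1}/\delta_k\to0$. Then the Blaschke product with zeros $\{z_k\}$ has $\Lambda(B)=2/e$.
\end{theorem}

One might guess, in line with the conjecture, that letting the humps overlap can only raise the value. But the contribution of each zero carries a phase. If $\delta_{k+1}\approx q\delta_k$ with a small $q$, then near the top of the $k$-th hump the zero $z_{k+1}$ contributes a term of relative size of order $q$, and this term lowers the top if its phase is opposite. Overlap also has a price of order $q$, since neighboring zeros magnify each hump. The question is whether the gain can exceed the price, and it can. We test it on zeros in geometric progression, where $\Lambda(B)$ can be computed exactly.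

For $0<q<1$ and $\beta\in\mathbb R$ put $\lambda=1+i\beta$, $u=\lambda/\bar\lambda$ (so $|u|=1$), and
\[
z_k=e^{-\lambda q^k}\quad(k\ge1),\qquad
P=\prod_{m\ge1}\frac{(1-q^m)^2}{|1+uq^m|^2},\qquad
G(t)=\sum_{k\in\mathbb Z}(-u)^k\,tq^k\,e^{-\bar\lambda q^kt}\quad(t>0).
\]
Since $1-z_k=\lambda q^k+O(q^{2k})$, the zeros approach the point $1$ tangentially to a ray that makes the angle $\arctan|\beta|$ with the radius.

\begin{theorem}\label{thm:formula}
The Blaschke product with zeros $z_k=e^{-\lambda q^k}$, $k\ge1$, satisfies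
\[
\Lambda(B)=M(q,\beta):=\frac2P\max_{t>0}|G(t)| .
\]
Moreover $|G(qt)|=|G(t)|$, so the maximum may be taken over any interval $[T,T/q]$.
\end{theorem}

\begin{theorem}\label{thm:disproof}
$M(\frac1{100},\frac{12}5)<0.7346<2/e$. In particular the conjecture is false, and the Blaschke product with zeros $\exp(-(1+\frac{12}5i)100^{-k})$, $k\ge1$, is a counterexample.
\end{theorem}

\begin{theorem}\label{thm:range}
$M(\frac1{25},\frac{12}5)<0.6973$. Moreover, every $c\in[0.7,\infty)$ equals $\Lambda(B)$ for some $B\in\mathcal B_\infty$.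
\end{theorem}

With the quoted lower bound, $c^*=\inf_{\mathcal B_\infty}\Lambda$ satisfies $0.37749\le c^*<0.6973$. We do not determine $c^*$.

Section~\ref{sec:coef} writes $a_n$ as a sum over the zeros. Section~\ref{sec:sparse} treats sparse zeros. Section~\ref{sec:two} shows gain and price for two zeros, and Section~\ref{sec:geom} proves Theorem~\ref{thm:formula}. Section~\ref{sec:first} expands $M(q,\beta)$ to first order in $q$; this explains the choice $\beta=\frac{12}5$ and already yields counterexamples for all small $q$. The explicit estimates and the range of $M$ occupy Sections~\ref{sec:hundred}--\ref{sec:range}.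

\section{The coefficients as a sum over the zeros}\label{sec:coef}

\begin{lemma}\label{lem:coef}
Let $z_k\in U$ be distinct and nonzero with $\sum(1-|z_k|)<\infty$, let $p_k=\prod_{j\ne k}b_j(z_k)$, and assume $\inf_k|p_k|>0$. Then for $n\ge1$
\[
a_n=-\sum_k\frac{1-|z_k|^2}{|z_k|}\,\frac{\bar z_k^{\,n}}{\overline{p_k}} .
\]
\end{lemma}

\begin{proof}
Let $B_N=\prod_{k\le N}b_k$. It is rational, finite at $\infty$, with simple poles at the points $1/\bar z_k$, so $B_N=C_N+\sum_{k\le N}c_{k,N}/(1-\bar z_kz)$, and its $n$-th coefficient is $a_n^{(N)}=\sum_{k\le N}c_{k,N}\bar z_k^{\,n}$ for $n\ge1$. Here $c_{k,N}=\lim_{z\to1/\bar z_k}(1-\bar z_kz)B_N(z)$. Now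
\[
\frac{|z_k|}{z_k}\Big(z_k-\frac1{\bar z_k}\Big)=\frac{|z_k|}{z_k}\cdot\frac{|z_k|^2-1}{\bar z_k}=-\frac{1-|z_k|^2}{|z_k|},
\]
and $b_j(1/\bar z)=1/\overline{b_j(z)}$ because $|b_j|=1$ on the unit circle. Hence
\[
c_{k,N}=-\frac{1-|z_k|^2}{|z_k|}\cdot\frac1{\overline{p_{k,N}}},\qquad p_{k,N}=\prod_{j\le N,\ j\ne k}b_j(z_k).
\]
For a finite product this is the claim. Otherwise let $N\to\infty$. Then $a_n^{(N)}\to a_n$, since $B_N\to B$ uniformly on compact sets, and $p_{k,N}\to p_k$. Since $|b_j|<1$ in $U$, we have $|p_{k,N}|\ge|p_k|\ge\inf_k|p_k|>0$. The $|z_k|$ are positive and tend to $1$, so they are bounded below by a positive constant and $\sum_k(1-|z_k|^2)/|z_k|$ is finite. Dominated convergence applies.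
\end{proof}

The hypothesis $\inf_k|p_k|>0$ is used only to dominate the series. The number $1/|p_k|$ is the factor by which the other zeros magnify the $k$-th hump.

\section{Sparse zeros}\label{sec:sparse}

\begin{proof}[Proof of Theorem~\ref{thm:sparse}]
Let $r_k=\delta_{k+1}/\delta_k$. Then $r_k<1$ and $r_k\to0$, so $\sum\delta_k<\infty$. In this proof $K$ denotes constants that depend only on the sequence $\{z_k\}$; its value may change from line to line.

\emph{The other zeros do not magnify: $|p_k|\to1$.} The standard inequality $\big|\frac{z-w}{1-\bar wz}\big|\ge\frac{||z|-|w||}{1-|z||w|}$ in $U$ gives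
\[
|b_j(z_k)|\ge\frac{|\delta_j-\delta_k|}{\delta_j+\delta_k-\delta_j\delta_k}\ge\frac{|\delta_j-\delta_k|}{\delta_j+\delta_k}\ge1-2\,\frac{\min(\delta_j,\delta_k)}{\max(\delta_j,\delta_k)} .
\]
Put $s_k=\sum_{j<k}\delta_k/\delta_j$ and $\tau_k=\sum_{j>k}\delta_j/\delta_k$. Since $s_{k+1}=r_k(1+s_k)$ and $r_k\to0$, the $s_k$ are bounded, and therefore tend to $0$. With $\rho_k=\sup_{i\ge k}r_i\to0$ we have $\tau_k\le\rho_k+\rho_k^2+\cdots=\rho_k/(1-\rho_k)$, so $\tau_k\to0$. For large $k$ all the numbers $2\min(\delta_j,\delta_k)/\max(\delta_j,\delta_k)$, $j\ne k$, are at most $1$, and $\prod(1-x_j)\ge1-\sum x_j$ for $x_j\in[0,1]$ yields $1\ge|p_k|\ge1-2s_k-2\tau_k\to1$. No $p_k$ vanishes, because a convergent Blaschke product vanishes only at the points of its zero sequence and the $z_j$ are distinct. Hence $\inf_k|p_k|>0$, and Lemma~\ref{lem:coef} applies. The $k$-th term of $na_n$ has modulus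
\[
T_k=\frac{n(1-|z_k|^2)|z_k|^{n-1}}{|p_k|},\qquad 1-|z_k|^2=2\delta_k\Big(1-\frac{\delta_k}2\Big).
\]

\emph{At most one term matters.} Fix $\eta\in(0,1)$.
\begin{itemize}
\item The indices with $n\delta_k<\eta$ form a tail $k\ge k_0$. There $T_k\le Kn\delta_k$, and $\sum_{j\ge k_0}\delta_j=(1+\tau_{k_0})\delta_{k_0}\le K\delta_{k_0}$, so these terms add up to at most $K\eta$.
\item The indices with $n\delta_k>1/\eta$, if there are any, are $k\le k_1$ for some $k_1$. Since $(1-\delta_k)^{n-1}\le e\cdot e^{-n\delta_k}$, we have $T_k\le Kg(n\delta_k)\le K/(n\delta_k)$. The sum over $k\le k_1$ is at most $\frac K{n\delta_{k_1}}(1+s_{k_1})\le K\eta$.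
\item Suppose two indices $k<l$ satisfy $\eta\le n\delta_k,\,n\delta_l\le1/\eta$. Then $r_k\ge\delta_l/\delta_k\ge\eta^2$. But $\delta_k\le1/(\eta n)$ forces $k\to\infty$ as $n\to\infty$, while $r_k\to0$. So for large $n$ there is at most one index $k$ with $\eta\le n\delta_k\le1/\eta$. For it, $(n-1)\log(1-\delta_k)=-n\delta_k+O(\delta_k+n\delta_k^2)=-n\delta_k+o(1)$, hence $T_k=(1+o(1))\,2g(n\delta_k)\le2/e+o(1)$.
\end{itemize}
Therefore $\Lambda(B)\le2/e+K\eta$. Conversely, take $n=\lceil1/\delta_k\rceil$ with $k\to\infty$. Then $n\delta_k\to1$, so $k$ is the exceptional index, $T_k\to2/e$, and all other terms add up to at most $K\eta$. Hence $\Lambda(B)\ge2/e-K\eta$. Let $\eta\to0$.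
\end{proof}

The condition $z_k\ne0$ is only for convenience: multiplying $B$ by $z$ shifts the coefficients and, since $a_n\to0$, does not change $\Lambda(B)$. The condition $r_k\to0$, which isolates the humps, cannot be dropped: Theorem~\ref{thm:disproof} shows that the conclusion can fail when $r_k\to\frac1{100}$.

\section{Two zeros: gain and price}\label{sec:two}

Near the boundary it is convenient to write zeros as exponentials, because the unimodular normalization of $b_j$ then disappears.

\begin{lemma}\label{lem:sinh}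
If $z_j=e^{-w_j}$ and $z_k=e^{-w_k}$ with $\operatorname{Re}w_j,\operatorname{Re}w_k>0$, then
\[
b_j(z_k)=\frac{\sinh\frac{w_k-w_j}2}{\sinh\frac{w_k+\bar w_j}2}.
\]
\end{lemma}

\begin{proof}
We have $|z_j|/z_j=e^{i\operatorname{Im}w_j}$ and
\[
z_j-z_k=2e^{-(w_j+w_k)/2}\sinh\tfrac{w_k-w_j}2,\qquad 1-\bar z_jz_k=2e^{-(\bar w_j+w_k)/2}\sinh\tfrac{w_k+\bar w_j}2 .
\]
The quotient of the exponentials is $e^{-(w_j-\bar w_j)/2}=e^{-i\operatorname{Im}w_j}$, which cancels $|z_j|/z_j$.
\end{proof}

The rest of this section is motivation and is not used later. Let $\lambda=1+i\beta$ and $u=\lambda/\bar\lambda=e^{i\varphi}$ with $\varphi=2\arctan\beta$. Consider the product with just two zeros $z_1=e^{-\lambda\delta}$, $z_2=e^{-\lambda q\delta}$. As $\delta\to0$, Lemma~\ref{lem:sinh} gives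
\[
p_1=b_2(z_1)\to\frac{\lambda(1-q)}{\lambda+\bar\lambda q}=\frac{1-q}{1+\bar uq},\qquad
p_2=b_1(z_2)\to\frac{\lambda(q-1)}{\lambda q+\bar\lambda}=-u\,\frac{1-q}{1+uq} .
\]
Also $(1-|z_1|^2)/|z_1|=2\sinh\delta$ and $(1-|z_2|^2)/|z_2|=2\sinh q\delta$. Fix $t>0$ and let $\delta=t/n$, $n\to\infty$, so that the zeros vary with $n$. Since $1/\overline{(-u)}=-u$, Lemma~\ref{lem:coef} yields
\begin{align*}
n|a_n|&\to\frac2{1-q}\Big|(1+uq)\,te^{-\bar\lambda t}-u(1+\bar uq)\,qt\,e^{-\bar\lambda qt}\Big|\\
&=\frac2{1-q}\Big|(1+uq)\,g(t)-(1+\bar uq)\,g(qt)\,e^{i\psi}\Big|,\qquad\psi=\varphi-\beta(1-q)t .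
\end{align*}
In the second line we divided by $e^{i\beta t}$. At the top $t=1$ of the first hump, to first order in $q$, this equals
\[
2(1+q)\Big(\frac1e+q\Big(\frac{\cos\varphi}e-\cos(\varphi-\beta)\Big)\Big)+O(q^2)
=\frac2e+2q\Big(\frac{1+\cos\varphi}e-\cos(\varphi-\beta)\Big)+O(q^2).
\]
The term $(1+\cos\varphi)/e=\frac2{e(1+\beta^2)}$ is the price: it comes from $|p_1|<1$ and gets smaller as $|\beta|$ grows. The term $\cos(\varphi-\beta)$ is the interference with the second zero; when it is positive, it is a gain. Here $\varphi$ comes from the phase of $p_2$ relative to $p_1$, and $\beta$ from the rotation of $\bar z_1^{\,n}$.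

With two zeros nothing is won: the second hump, near $t=1/q$, pays the same price and has no further zero to gain from, so its height exceeds $2/e$. In an infinite geometric progression every zero except the first has one neighbor closer to the circle and one farther away. It pays the price for both and collects the gain from the closer one, so we expect the balance $\frac4{e(1+\beta^2)}-\cos(\varphi-\beta)$. Proposition~\ref{prop:first} confirms this.

\section{Geometric progressions: proof of Theorem~\ref{thm:formula}}\label{sec:geom}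

Put $w_k=\lambda q^k$, so $z_k=e^{-w_k}$ and $|z_k|=e^{-q^k}$. The $z_k$ are nonzero with distinct moduli, and $\sum(1-|z_k|)<\infty$. We need the asymptotics of $p_k$ including its phase. If $\sinh x$ were replaced by $x$ in Lemma~\ref{lem:sinh}, then $b_j(z_k)$ would depend only on $j-k$. So we separate the correction: with $S(x)=\frac{\sinh x}x$,
\[
b_j(z_k)=\frac{w_k-w_j}{w_k+\bar w_j}\,\rho_{jk},\qquad\rho_{jk}=\frac{S(\frac{w_k-w_j}2)}{S(\frac{w_k+\bar w_j}2)} .
\]

\emph{Step 1: as $k\to\infty$, $\prod_{j\ne k}\rho_{jk}$ tends to a number $\sigma$ with $|\sigma|=1$.} For fixed $j$ and $k\to\infty$ we have $\rho_{jk}\to\sigma_j:=S(w_j/2)/S(\bar w_j/2)$, because $S$ is even. Zeros of $S$ are purely imaginary and $\operatorname{Re}w_j>0$, so this is well defined, and $|\sigma_j|=1$ because $S(\bar x)=\overline{S(x)}$. Choose $J$ with $|w_j|\le1$ for $j\ge J$. The function $\log S$ with $\log S(0)=0$ is analytic in $|x|<\pi$, hence Lipschitz on $|x|\le1$ with some constant $\kappa$. For $j,k\ge J$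 the two arguments in $\rho_{jk}$ have modulus at most $1$ and differ by $(w_j+\bar w_j)/2=q^j$, so $|\log\rho_{jk}|\le\kappa q^j$, where $\log\rho_{jk}$ is the difference of the two values of $\log S$. Define $\log\sigma_j$ for $j\ge J$ in the same way. By dominated convergence $\sum_{j\ge J,\,j\ne k}\log\rho_{jk}\to\sum_{j\ge J}\log\sigma_j$. The finitely many factors with $j<J$ converge individually. So the claim holds with $\sigma=\prod_j\sigma_j$.

\emph{Step 2: the main factors.} With $m=|j-k|$,
\[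
\frac{w_k-w_j}{w_k+\bar w_j}=\frac{1-q^m}{1+\bar uq^m}\quad(j>k),\qquad
\frac{w_k-w_j}{w_k+\bar w_j}=-u\,\frac{1-q^m}{1+uq^m}\quad(j<k);
\]
divide numerator and denominator by $\lambda q^k$ in the first case and by $\bar\lambda q^j$ in the second. Multiplying over $j>k$ and over the $k-1$ values $j<k$, and letting $k\to\infty$, we get
\[
p_k=(-u)^{k-1}\big(P\sigma+o(1)\big).
\]
Here $P>0$, and every $p_k\ne0$ because the zeros are distinct. So $\inf_k|p_k|>0$ and Lemma~\ref{lem:coef} applies. Since $1/\overline{(-u)}=-u$ and $1/\bar\sigma=\sigma$, we have $1/\overline{p_k}=(-u)^{k-1}\frac\sigma P(1+o(1))$. Also $(1-|z_k|^2)/|z_k|=2\sinh q^k=2q^k(1+o(1))$. Hence, with numbers $\varepsilon_k\to0$ independent of $n$,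
\begin{equation}\label{eq:nan}
na_n=-\frac{2\sigma}P\sum_{k\ge1}(-u)^{k-1}\,nq^k\,e^{-n\bar\lambda q^k}(1+\varepsilon_k).
\end{equation}

\emph{Step 3: comparison with $G$.} The $k$-th term of $G(t)$ has modulus $g(tq^k)$. As $g(x)\le\min(x,1/x)$, the series $\sum_{k\in\mathbb Z}g(tq^k)$ converges locally uniformly on $(0,\infty)$. Its sum is continuous and invariant under $t\mapsto qt$, hence bounded by some constant $K$, and $G$ is continuous. By \eqref{eq:nan},
\[
\Big|\,n|a_n|-\frac2P|G(n)|\,\Big|\le\frac2P\Big(\sum_{k\ge1}|\varepsilon_k|\,g(nq^k)+\sum_{k\le0}g(nq^k)\Big).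
\]
The last sum is at most $\sum_{k\le0}\frac1{nq^k}=\frac1{n(1-q)}\to0$. In the first sum, the terms with $k\le K_0$ tend to $0$ for each fixed $K_0$, and the rest is at most $K\sup_{k>K_0}|\varepsilon_k|$. So $n|a_n|=\frac2P|G(n)|+o(1)$.

\emph{Step 4: from integers to the maximum.} Shifting the index of summation gives $G(qt)=(-u)^{-1}G(t)$. Thus $|G|$ is a continuous function of $\log t$ with period $\log(1/q)$, and its maximum is attained in every interval $[T,T/q]$. Since $\log n\to\infty$ and $\log(n+1)-\log n\to0$, the numbers $\log n$, $n\ge n_0$, are dense modulo $\log(1/q)$ for each $n_0$. Hence $\Lambda(B)=\frac2P\max|G|$. \qed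

\paragraph{Formulas for later use.} We have $|1+uq^m|^2=(1-q^m)^2+2q^m(1+\operatorname{Re}u)$ and $\operatorname{Re}u=\frac{1-\beta^2}{1+\beta^2}$, so
\begin{equation}\label{eq:P}
\frac1P=\prod_{m\ge1}\Big(1+\frac4{1+\beta^2}\,\frac{q^m}{(1-q^m)^2}\Big).
\end{equation}
Next, separate the terms $k=0$ and $k=1$ of $G$ and divide by $e^{i\beta t}$. With
\[
A=g(t),\qquad C=g(qt),\qquad\psi=\psi(t)=\varphi-\beta(1-q)t,\qquad\varphi=2\arctan\beta,
\]
we obtain
\begin{equation}\label{eq:split}
\Big||G(t)|-|A-Ce^{i\psi}|\Big|\le R,\qquad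
R=\frac{tq^2}{1-q}+\sum_{k\ge1}g(tq^{-k}),
\end{equation}
where $g(x)\le x$ was used for the terms of $G$ with $k\ge2$. Also
\begin{equation}\label{eq:cos}
|A-Ce^{i\psi}|^2=A^2+C^2-2AC\cos\psi,\qquad|G(t)|\le A+C+R .
\end{equation}

\section{The first-order effect}\label{sec:first}

\begin{proposition}\label{prop:first}
For fixed $\beta\in\mathbb R$, as $q\to0^+$,
\[
M(q,\beta)=\frac2e+2q\Big(\frac4{e(1+\beta^2)}-\cos(2\arctan\beta-\beta)\Big)+O(q^2).
\]
\end{proposition}

\begin{proof}
The constants in $O(\cdot)$ may depend on $\beta$. By \eqref{eq:P}, $1/P=1+\frac{4q}{1+\beta^2}+O(q^2)$. It remains to show that $\max|G|=\frac1e-q\cos(\varphi-\beta)+O(q^2)$, where by Theorem~\ref{thm:formula} we may restrict to $t\in[\sqrt q,1/\sqrt q]$.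

First let $t\in[\frac12,2]$. Since $x^3e^{-x}\le27e^{-3}<2$, we have $g(x)\le2/x^2$, so the sum in \eqref{eq:split} is at most $8\sum_{k\ge1}q^{2k}$ and $R=O(q^2)$. Moreover $A\ge g(2)>\frac14$, $C=qt+O(q^2)$ and $\cos\psi=\cos(\varphi-\beta t)+O(q)$. From $|A-Ce^{i\psi}|^2=(A-C\cos\psi)^2+C^2\sin^2\psi$ we get, uniformly in $t$,
\[
|G(t)|=g(t)+qh(t)+O(q^2),\qquad h(t)=-t\cos(\varphi-\beta t).
\]
The function $(\frac1e-g(t))/(t-1)^2$ extends continuously to $[\frac12,2]$ with the value $\frac1{2e}$ at $1$ and is positive, so $g(t)\le\frac1e-c(t-1)^2$ with some $c>0$. Also $|h(t)-h(1)|\le H|t-1|$ for some $H$. Hence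
\[
g(t)+qh(t)\le\frac1e+qh(1)+qH|t-1|-c(t-1)^2\le\frac1e+qh(1)+\frac{H^2q^2}{4c},
\]
and at $t=1$ the left side is $\frac1e+qh(1)$. So the maximum of $|G|$ over $[\frac12,2]$ is $\frac1e+qh(1)+O(q^2)$.

For the other $t\in[\sqrt q,1/\sqrt q]$ we have $g(t)\le\max(g(\frac12),g(2))<0.31$. The terms $k\ge1$ of $G$ add up to at most $\frac{tq}{1-q}\le\frac{\sqrt q}{1-q}$ in modulus, and the terms $k\le-1$ to at most $\sum_{m\ge1}\frac{q^m}t\le\frac{\sqrt q}{1-q}$. So there $|G(t)|<0.31+O(\sqrt q)$, which for small $q$ is less than the maximum above because $\frac1e>0.36$.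
\end{proof}

For $\beta=0$ (real zeros) the interference is already fully destructive, but the price is too high: the coefficient of $q$ is $2(\frac4e-1)>0$. For $\beta>0$ the interference is again fully destructive if $2\arctan\beta=\beta$; this equation has a root in $(2.3,2.4)$, and there the price is much smaller. We take $\beta=\frac{12}5$: then
\[
u=\frac{(5+12i)^2}{169}=\frac{-119+120i}{169}
\]
has rational real and imaginary parts, $\varphi=2\arctan\frac{12}5=2.35201\ldots$ and $\cos(\varphi-\beta)>0.99$, while $\frac4{e(1+\beta^2)}=\frac{100}{169e}<0.22$. The coefficient of $q$ is less than $2(0.22-0.99)=-1.54$. Hence $M(q,\frac{12}5)<2/e$ for all sufficiently small $q$, and the conjecture is false. The next two sections make this explicit.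

\section{The case $q=1/100$: proof of Theorem~\ref{thm:disproof}}\label{sec:hundred}

Let $\beta=\frac{12}5$ and $q=\frac1{100}$. By \eqref{eq:P} and $\sum_m\frac{q^m}{(1-q^m)^2}\le\frac q{(1-q)^3}$,
\[
\frac1P\le\exp\Big(\frac{100}{169}\cdot\frac q{(1-q)^3}\Big)<e^{0.0061}<1.0062 .
\]
By Theorem~\ref{thm:formula} it suffices to consider $t\in[0.06,6]$. In \eqref{eq:split} we have $\frac{tq^2}{1-q}=\frac t{9900}$. The sum there is at most $g(6)+10^{-50}<0.0149$ for $t\ge0.06$ and less than $10^{-10}$ for $t\ge0.5$.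

The work is near the top of the hump. Once $A=g(t)$ has fallen to about $0.35$, even fully constructive interference is harmless, and the trivial bound $|G|\le A+C+R$ suffices. In the table, $A$ is bounded by the value of $g$ at the endpoint nearest to $1$, and $C=g(t/100)$ and $\frac t{9900}$ by their values at the right endpoint (with $C\le t/100$ in the first two rows).
\begin{center}
\begin{tabular}{c|c|c|c|c}
$t$ & $A\le$ & $C\le$ & $R\le$ & $|G|<$\\ \hline
$[0.06,0.5]$ & $.3033$ & $.005$ & $.0150$ & $.324$\\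
$[0.5,0.75]$ & $.3543$ & $.0075$ & $.0001$ & $.362$\\
$[1.35,1.5]$ & $.34998$ & $.01479$ & $.00016$ & $.3650$\\
$[1.5,3]$ & $.3347$ & $.0292$ & $.0004$ & $.3644$\\
$[3,6]$ & $.1494$ & $.0566$ & $.0007$ & $.21$
\end{tabular}
\end{center}
On the remaining interval $[0.75,1.35]$ the phase is favorable: $\psi=\varphi-2.376\,t\in[-0.856,0.571]$, so $\cos\psi\ge0.65$. Also $0.3499\le A\le1/e$ and $0.00744\le C\le0.0135$. Hence $2A\cos\psi-C\ge0.45487-0.0135>0.441$, and by \eqref{eq:cos}
\[
|A-Ce^{i\psi}|^2=A^2-C(2A\cos\psi-C)\le0.13534-0.00744\cdot0.441<0.13206 .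
\]
Since $R<0.0002$, we get $|G|\le0.3635+0.0002<0.364$.

Altogether $\max|G|<0.3650$, and $M(\frac1{100},\frac{12}5)\le2(1.0062)(0.3650)<0.7346<2/e=0.73575\ldots$ By Theorem~\ref{thm:formula}, this is the value of $\Lambda(B)$ for the zeros named in Theorem~\ref{thm:disproof}. \qed

\section{The case $q=1/25$}\label{sec:twentyfive}

For larger $q$ the gain near $t=1$ grows, but so does the harm near $t=2$, where $\psi$ has turned far enough for the interference to be constructive. For $q=\frac1{25}$ the two effects are nearly in balance: the bounds in the table below are largest near $t=0.8$ and near $t=2$, and almost equal there.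

Let $\beta=\frac{12}5$ and $q=\frac1{25}$. In \eqref{eq:P} the factor $m=1$ is $1+\frac{100}{169}\cdot\frac{25}{576}<1.02569$, and the factor $m=2$ is $1+\frac{100}{169}\cdot\frac{625}{389376}<1.00095$. The factors with $m\ge3$ have product at most $\exp\big(\frac{100}{169}\cdot\frac{q^3}{(1-q)(1-q^3)^2}\big)<1.00005$. Hence
\[
\frac1P<1.02569\cdot1.00095\cdot1.00005<1.02672,\qquad\frac2P<2.0535 .
\]
Take $t\in[0.3,7.5]$. Now $\psi=\varphi-2.304\,t$ is decreasing, $C=g(t/25)$ is increasing on this range, and in \eqref{eq:split} $\frac{tq^2}{1-q}=\frac t{600}$. The sum there is less than $0.0042$ for $t\ge0.3$, less than $5\cdot10^{-5}$ for $t\ge0.5$, and less than $5\cdot10^{-6}$ for $t\ge0.6$.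

\paragraph{The range $[0.6,2.2]$.} On each of the intervals below let $A\le A_+$, $C_-\le C\le C_+$ and $\cos\psi\ge c$. Then $|A-Ce^{i\psi}|^2\le A^2+C^2-2cAC$, and we claim that this is at most
\[
A_+^2+C_*^2-2cA_+C_*,\qquad C_*=C_-\ \text{if }c>0,\qquad C_*=C_+\ \text{if }c\le0 .
\]
For $c\le0$ this is clear, as the expression increases in both variables. The intervals with $c>0$ lie in $[0.6,1.6]$, where $A\ge\min(g(0.6),g(1.6))>0.32$ and $C\le t/25\le0.064$. The expression increases in $A$ for $A\ge cC$, so we may replace $A$ by $A_+$. At $A=A_+$ it decreases in $C$ for $C\le cA_+$. This covers the whole range of $C$, because $cA_+\ge0.234\cdot0.3347>0.078$ in all these rows. So we may replace $C$ by $C_-$.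

In the table, $A_+$ is the maximum of $g$ on the interval, rounded up. The number $C_*$ is $g(t/25)$ at the left endpoint rounded down if $c>0$, and at the right endpoint rounded up if $c\le0$. The column $|\psi|\le$ gives the larger of the values of $|\psi|$ at the two endpoints, rounded up. These bounds are less than $\pi$, so $\cos\psi$ is at least the cosine of the entry, and $c$ is a lower bound for that cosine. The last two columns give an upper bound $Q$ for $A_+^2+C_*^2-2cA_+C_*$ and one for $\sqrt Q+R$, where $R\le\frac{t}{600}+5\cdot10^{-6}$ is taken at the right endpoint.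
\begin{center}
\begin{tabular}{c|c|c|c|c|c|c}
$t$ & $A_+$ & $C_*$ & $|\psi|\le$ & $c$ & $Q$ & $\sqrt Q+R\le$\\ \hline
$[0.6,0.7]$ & $.34762$ & $.02343$ & $0.9697$ & $.565$ & $.11219$ & $.3363$\\
$[0.7,0.75]$ & $.35428$ & $.02722$ & $0.7393$ & $.738$ & $.11203$ & $.3361$\\
$[0.75,0.8]$ & $.35947$ & $.02911$ & $0.6241$ & $.811$ & $.11310$ & $.3378$\\
$[0.8,0.85]$ & $.36331$ & $.03099$ & $0.5089$ & $.873$ & $.11330$ & $.3382$\\
$[0.85,0.9]$ & $.36592$ & $.03286$ & $0.3937$ & $.923$ & $.11279$ & $.3375$\\
$[0.9,1.1]$ & $.36788$ & $.03472$ & $0.2785$ & $.961$ & $.11200$ & $.3367$\\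
$[1.1,1.3]$ & $.36616$ & $.04210$ & $0.6432$ & $.79$ & $.11150$ & $.3362$\\
$[1.3,1.5]$ & $.35430$ & $.04936$ & $1.1040$ & $.449$ & $.11227$ & $.3377$\\
$[1.5,1.6]$ & $.33470$ & $.05650$ & $1.3344$ & $.234$ & $.10638$ & $.3290$\\
$[1.6,1.7]$ & $.32304$ & $.06354$ & $1.5648$ & $0$ & $.10840$ & $.3322$\\
$[1.7,1.8]$ & $.31057$ & $.06700$ & $1.7952$ & $-.223$ & $.11023$ & $.3351$\\
$[1.8,1.9]$ & $.29754$ & $.07044$ & $2.0256$ & $-.440$ & $.11195$ & $.3378$\\
$[1.9,2]$ & $.28419$ & $.07385$ & $2.2560$ & $-.634$ & $.11284$ & $.3393$\\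
$[2,2.1]$ & $.27068$ & $.07724$ & $2.4864$ & $-.794$ & $.11245$ & $.3389$\\
$[2.1,2.2]$ & $.25716$ & $.08059$ & $2.7168$ & $-.912$ & $.11044$ & $.3361$
\end{tabular}
\end{center}

\paragraph{The rest of the period.} On $[0.5,0.6]$ we have $\psi\in[0.969,1.201]$, so $\cos\psi>0$. With $A\le0.32929$ and $C\le g(0.024)<0.02344$ we get $|G|\le\sqrt{A^2+C^2}+R\le\sqrt{0.1090}+0.0011<0.332$. On the remaining intervals $|G|\le A+C+R$ suffices, with $A$ bounded at the endpoint nearest to $1$ and $C$ at the right endpoint: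
\begin{center}
\begin{tabular}{c|c|c|c|c}
$t$ & $A\le$ & $C\le$ & $R\le$ & $|G|<$\\ \hline
$[0.3,0.5]$ & $.3033$ & $.02$ & $.0051$ & $.329$\\
$[2.2,2.4]$ & $.2438$ & $.0873$ & $.0041$ & $.336$\\
$[2.4,2.7]$ & $.2178$ & $.0970$ & $.0046$ & $.320$\\
$[2.7,3.2]$ & $.1815$ & $.1127$ & $.0055$ & $.300$\\
$[3.2,4.2]$ & $.1305$ & $.1421$ & $.0071$ & $.280$\\
$[4.2,7.5]$ & $.0630$ & $.2223$ & $.0126$ & $.298$
\end{tabular}
\end{center}

Altogether $\max|G|<0.3395$, and
\begin{equation}\label{eq:small}
M(\tfrac1{25},\tfrac{12}5)<2.0535\cdot0.3395<0.6973 .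
\end{equation}

\section{The values of $M$: proof of Theorem~\ref{thm:range}}\label{sec:range}

The first assertion is \eqref{eq:small}. For the second we show that $M$ is continuous and unbounded.

\emph{Continuity on $(0,1)\times\mathbb R$.} By \eqref{eq:P}, $\log\frac1P$ is a locally uniformly convergent sum of continuous functions of $(q,\beta)$, so $P$ is continuous and positive. Let $q\in[q_0,q_1]\subset(0,1)$ and let $t$ lie in a compact subset of $(0,\infty)$. The $k$-th term of $G$ has modulus $g(tq^k)$, which is at most $tq_1^k$ for $k\ge0$ and at most $1/(tq^k)\le q_1^{|k|}/t$ for $k<0$. So the series converges uniformly, and $G$ is jointly continuous in $(q,\beta,t)$. Hence $M=\frac2P\max_{0\le s\le1}|G(q^s)|$ is continuous, since the maximum is taken over a fixed compact set of $s$.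

\emph{$M(q,0)\to\infty$ as $q\to1^-$.} Let $\beta=0$, so $u=1$ and $G(t)=\sum_k(-1)^kg(tq^k)$. As $q\to1$, both $P$ and our lower bound for $\max|G|$ tend to $0$, at the same exponential rate, so we need precise asymptotics. Put $L=\log(1/q)$ and $\alpha=\pi/L$.

To bound $\max|G|$ from below we compute a Fourier coefficient of $G$ in the variable $\log t$. Since $q^{i\alpha}=e^{-i\pi}=-1$, substituting $s=tq^k$ gives $t^{-i\alpha}=(-1)^ks^{-i\alpha}$, and the integrals over the intervals $[q^{k+1},q^k]$ join up: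
\[
\frac1L\int_q^1G(t)\,t^{-i\alpha}\,\frac{dt}t=\frac1L\sum_{k\in\mathbb Z}\int_{q^{k+1}}^{q^k}g(s)\,s^{-i\alpha}\,\frac{ds}s=\frac1L\int_0^\infty s^{-i\alpha}e^{-s}\,ds=\frac{\Gamma(1-i\alpha)}L .
\]
The left side has modulus at most $\max|G|$. With $|\Gamma(1-i\alpha)|^2=\pi\alpha/\sinh\pi\alpha$ and $\pi\alpha=\pi^2/L$ we get
\begin{equation}\label{eq:num}
M(q,0)\ge\frac2{PL}\sqrt{\frac{\pi\alpha}{\sinh\pi\alpha}},\qquad
\sqrt{\frac{\pi\alpha}{\sinh\pi\alpha}}\sim\sqrt{\frac{2\pi^2}L}\;e^{-\pi^2/(2L)}\quad(L\to0).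
\end{equation}

For $P$ we have $\sqrt P=\prod_m\frac{1-q^m}{1+q^m}$. Since $1+q^m=\frac{1-q^{2m}}{1-q^m}$, we have Euler's identity $\prod_m(1+q^m)^{-1}=\prod_m(1-q^{2m-1})$. Combined with Jacobi's triple product in the form $\sum_{n\in\mathbb Z}(-1)^nq^{n^2}=\prod_m(1-q^{2m})(1-q^{2m-1})^2$, it gives Gauss's identity
\[
\prod_{m\ge1}\frac{1-q^m}{1+q^m}=\prod_{m\ge1}(1-q^{2m})(1-q^{2m-1})\cdot\prod_{m\ge1}(1-q^{2m-1})=\sum_{n\in\mathbb Z}(-1)^nq^{n^2} .
\]
The Fourier transform $\int_{-\infty}^\infty e^{-Lx^2}e^{-2\pi ix\xi}\,dx=\sqrt{\pi/L}\;e^{-\pi^2\xi^2/L}$ and Poisson summation, where the factor $(-1)^n=e^{\pi in}$ shifts $\xi$ by $\frac12$, now yield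
\[
P=\Big(\sum_{n\in\mathbb Z}(-1)^ne^{-Ln^2}\Big)^2=\frac\pi L\Big(\sum_{n\in\mathbb Z}e^{-\pi^2(n+1/2)^2/L}\Big)^2\sim\frac{4\pi}L\,e^{-\pi^2/(2L)}\qquad(L\to0);
\]
the terms $n=0$ and $n=-1$ dominate. Inserting this into \eqref{eq:num}, the exponentials cancel and
\[
M(q,0)\ge(1+o(1))\,\frac2L\cdot\frac L{4\pi}\cdot\sqrt{\frac{2\pi^2}L}=(1+o(1))\,\frac1{\sqrt{2L}}\to\infty .
\]

\emph{Conclusion.} Since $(0,1)\times\mathbb R$ is connected and $M$ is continuous, the image of $M$ is an interval. By \eqref{eq:small} it contains a number less than $0.7$, and it is unbounded above. So it contains $[0.7,\infty)$, and by Theorem~\ref{thm:formula} each of its values is $\Lambda(B)$ for some $B\in\mathcal B_\infty$. \qed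

\begin{thebibliography}{1}
\bibitem{MBB} \emph{On the mean boundary behavior}, doi:10.1307/mmj/1029002956,
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal+article&isResultClick=True&urlId=10.1307%2Fmmj%2F1029002956}.
\end{thebibliography}

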